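# The Cartesian square of the Chacon system is not loosely Bernoulli

## 1. The theorem and its complement

Let $\tau$ be the substitution $0\to0010$, $1\to1$, let $X\subset\{0,1\}^{\mathbb Z}$ be the set of bi-infinite sequences all of whose finite blocks occur in some $\tau^n(0)$, let $\sigma$ be the shift on $X$, and let $\mu$ be its unique invariant probability measure. This is the Chacon system. Put $T=\sigma\times\sigma$ on $(X\times X,\mu\times\mu)$. Put $B_j=\tau^j(0)$ and $h_j=|B_j|$. We shall see in Section 3 that every $x\in X$ is, in a canonical way, a concatenation of copies of $B_j$ ("$j$-blocks") and isolated symbols $1$ ("$j$-spacers"). Let $r_j(x,t)\in\{0,\dots,h_j-1\}\cup\{*\}$ be the position of time $t$ in the $j$-block of $x$ containing it, with $*$ if $t$ is a $j$-spacer, and let $P_j$ be the finite partition of $X$ according to the value of $r_j(x,0)$. For $p,q\in X\times X$ let $\bar f_L(p,q)$ be the $\bar f$-distance (recalled in Section 2) of their $P_{k_0}\times P_{k_0}$-names of length $L$.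

**Theorem 1.** There are $k_0\in\mathbb N$, $\alpha>0$ and arbitrarily large $L$ with
$$\mu^4\{(p,q):\bar f_L(p,q)\ge\alpha\}\ge0.45 .$$
Hence $T=\sigma\times\sigma$ is not loosely Bernoulli.

**Theorem 2 (complements).**
1. $\int\bar f_L\,d\mu^4\ge0.45\,\alpha$ for every $L\ge1$. The same holds, with another positive constant and all large $L$, for the names with respect to the generator $(x_0,y_0)$.
2. $\sigma^{\times r}$ ($1\le r\le\infty$) is loosely Bernoulli if and only if $r=1$. No loosely Bernoulli zero-entropy system has $T$ as a factor.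
3. An ergodic self-joining of finitely many copies of $(X,\mu,\sigma)$ is loosely Bernoulli if and only if any two of its coordinates are related by a power of $\sigma$.

The problem comes from "Basic Constructions And Examples" (https://www.math.uh.edu/~nicol/pdffiles/petersen.pdf), where it is said not to be known whether the Cartesian square of the Chacon system is loosely Bernoulli. Theorem 1 answers it in the negative.

In plain words: choose two independent typical points $p=(x,y)$ and $q=(x',y')$ of the square, watch each for a time $L$, and write down at each moment where in its $k_0$-block each coordinate is. You may delete symbols from the two records until they agree. Theorem 1 says that for some arbitrarily large $L$, with probability at least $0.45$, you must delete at least a fixed proportion $\alpha$.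

We use the following given facts about $(X,\mu,\sigma)$: it is uniquely ergodic, weakly mixing, of zero entropy, and has minimal self-joinings; so $T$ is ergodic with zero entropy. Minimal self-joinings means here: in an ergodic joining of finitely many copies of the system the coordinates split into classes, coordinates in one class are related by powers of $\sigma$, and the classes are independent. This last fact enters only in Theorem 2(3). The estimate in Theorem 1 uses only the $\sigma$-invariance of $\mu$.

## 2. Names, $\bar f$ and loose Bernoullicity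

**Definition ($\bar f$).** For words $u,v$ of length $N$, $\bar f(u,v)=1-k/N$, where $k$ is the largest length of a common subsequence.

For instance $u=0010$ and $v=0100$ have the common subsequence $010$ but are different, so $\bar f(u,v)=\frac14$, while they differ in two of the four places. The distance $\bar f$ forgives shifts.

**Definition (loosely Bernoulli, zero-entropy setting).** An ergodic $T$ with a finite partition $P$ is loosely Bernoulli if for every $\varepsilon>0$ and all sufficiently large $N$ there is a collection of atoms of $\bigvee_{i=0}^{N-1}T^{-i}P$ of total measure $>1-\varepsilon$, any two of which have $P$-$N$-names at $\bar f$-distance $<\varepsilon$. $T$ is loosely Bernoulli if this holds for every finite $P$.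

(In zero entropy this is equivalent to being Kakutani equivalent to an irrational rotation; we do not need that.)

A first example is an irrational rotation with the partition into two half circles. Two points $z,z'$ have orbits that can be shifted against each other by a bounded time so that $z$ and the shifted $z'$ are as close as we like; then the names agree except at the rare times when the close orbits are on different sides of an endpoint. So $\bar f$ is small for any two long names.

**Why the estimate in Theorem 1 suffices.** Put $\varepsilon=\min(\alpha,0.1)$. If $T$ were loosely Bernoulli, then for all large $L$ two independent points would both lie in the collection of atoms with probability at least $(1-\varepsilon)^2\ge0.81$, hence $\mu^4\{\bar f_L<\alpha\}\ge0.81$. This contradicts $\mu^4\{\bar f_L\ge\alpha\}\ge0.45$.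

## 3. Chacon blocks and their offsets

Since $\tau^{j+1}(0)=\tau^j(0010)$, we have
$$B_{j+1}=B_jB_j1B_j,\qquad h_0=1,\quad h_{j+1}=3h_j+1,\quad h_j=\tfrac{3^{j+1}-1}2\ge3^j .$$
So $B_1=0010$, $B_2=0010\,0010\,1\,0010$, and $h_1=4$, $h_2=13$, $h_3=40$. The number
$$H_j=h_j+\tfrac12=\tfrac{3^{j+1}}2$$
will be more convenient than $h_j$, because $H_j=3^{j-i}H_i$.

**Step 1: the blocks can be read off from $x$.** Let $w=\tau^{n-1}(0)$. In $\tau(w)$ call a $1$ *internal* if it lies in a word $0010=\tau(0)$ and a *spacer* if it is the image of a letter $1$ of $w$. An internal $1$ has neighbors $0$ on both sides, so $11$ in $\tau(w)$ forces $11$ in $w$; by induction no $\tau^n(0)$ contains $11$. An internal $1$ is preceded by $00$. A spacer comes from a letter $1$ of $w$; since $w$ begins with $0$ and has no $11$, the letter before it is $0$, so the spacer is preceded by $0010$, hence by $10$. Thus a $1$ in $\tau(w)$ is a spacer if and only if it is preceded by $10$.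

For $x\in X$ call a $1$ a spacer if and only if it is preceded by $10$. Every finite window of $x$ occurs in some $\tau(\tau^{n-1}(0))$, and the labels agree there except possibly in the first two symbols of the window. So $x$ is a concatenation of words $0010$ and spacers $1$. The word of $x$ at $[t,t+4)$ is one of these words $0010$ if and only if $x_tx_{t+1}x_{t+2}=001$; thus the decomposition is determined locally. Replacing each $0010$ by $0$ yields a sequence $x^{(1)}$ whose finite blocks occur in words $\tau^{n-1}(0)$, so $x^{(1)}\in X$.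

Iterating, we get for every $j$ a decomposition of $x$ into $j$-blocks and $j$-spacers, given by the $0$'s and $1$'s of $x^{(j)}\in X$. There are $0$ or $1$ spacers between consecutive $j$-blocks (no $11$ in $x^{(j)}$), and each $(j+1)$-block is $B_jB_j1B_j$ with its three $B_j$'s being $j$-blocks. The sets $\{r_j(\cdot,0)=r\}$ are clopen. Among any $h_j$ consecutive times there is at most one $j$-spacer, so by invariance $\mu\{r_j(\cdot,0)=*\}\le1/h_j$. Also by invariance, $r_j(\cdot,0)$ is uniform on $\{0,\dots,h_j-1\}$ given that it is not $*$.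

**Step 2: where the $i$-blocks of a $K$-block start.** The three $j$-blocks of a $(j+1)$-block start at offsets $0,\ h_j,\ 2h_j+1$, that is, at $dH_j-\frac12 1_{[d=1]}$ for $d=0,1,2$. Number the $i$-blocks in a $K$-block by $n=0,\dots,3^{K-i}-1$ and write $n=\sum_{i\le j<K}d_j3^{j-i}$ in base $3$. Adding the offsets $d_jH_j-\frac12 1_{[d_j=1]}$ and using $H_j=3^{j-i}H_i$, the $n$-th one starts at offset
$$nH_i-\tfrac12\#_1(n),\tag{1}$$
where $\#_1(n)$ is the number of ternary digits $1$ of $n$.

Check with $i=1$, $K=3$, $H_1=4.5$: for $n=0,\dots,8$ we have $\#_1(n)=0,1,0,1,2,1,0,1,0$, and (1) gives $0,4,9,13,17,22,27,31,36$. This is correct: $B_3=B_2B_21B_2$ has its $2$-blocks at $0,13,27$, and each has its $1$-blocks at $0,4,9$.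

**Step 3: the increments of $\#_1$.** Put $\epsilon_n=\#_1(n)-\#_1(n-1)$ for $n\ge1$. If the last nonzero digit of $n$ is $d$, then $n-1$ is obtained by replacing it by $d-1$ and the trailing $0$'s by $2$'s. So $\epsilon_n=+1$ if $d=1$ and $\epsilon_n=-1$ if $d=2$. In particular
$$\epsilon_n=1\ (n\equiv1),\qquad\epsilon_n=-1\ (n\equiv2\bmod 3),\qquad\epsilon_{3l}=\epsilon_l .$$

## 4. One coordinate: matching blocks in order

Before the square, take $\sigma$ itself. Here the naive matching works.

**Proposition (case $r=1$ of Theorem 2(2)).** $\sigma$ is loosely Bernoulli.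

*Proof.* Let a finite partition $P'$ and $\varepsilon>0$ be given. If $r_j(x,0)\in[\varrho,h_j-\varrho)$, then $r_j(x,0)$ determines $x$ on $[-\varrho,\varrho]$. The remaining $x$ have measure at most $(2\varrho+1)/h_j$, and every finite partition is approximated by partitions depending on finitely many coordinates. So we may choose $j$ with $1/h_j<\varepsilon$ and a (labeled) partition $P''$ coarser than $P_j$ with $\mu(P'\ne P'')<\varepsilon$. By the ergodic theorem, for large $N$, off a set of measure $<\varepsilon$ the $P'$- and $P''$-$N$-names disagree in at most $\varepsilon N$ places. Select the $P'$-atoms that meet this large set; their total measure is $>1-\varepsilon$.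

Every segment of length $N$ contains at least $\frac N{h_j+1}-2$ full $j$-blocks. Matching the $j$-blocks of two points in order shows that their $P_j$-names, hence their $P''$-names, have $\bar f\le\frac1{h_j+1}+\frac{2h_j}N$. For two selected atoms take a point of each in the large set, and drop from this matching the places where $P'$ and $P''$ disagree for one of the points. So the $P'$-names of the two atoms have
$$\bar f\le\tfrac1{h_j+1}+\tfrac{2h_j}N+2\varepsilon<4\varepsilon$$
when $N$ is large. As $\varepsilon$ was arbitrary, $\sigma$ is loosely Bernoulli. $\square$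

For $T$ the same plan meets an obstacle. Matching the $j$-blocks of $x$ and $x'$ in order prescribes which time $t'$ of $q$ goes with which time $t$ of $p$. The positions of $t$ in its $y$-block and $t'$ in its $y'$-block are then prescribed too, and nothing makes them agree. A matching of names of $p$ and $q$ must serve both coordinates with the *same* time difference $t'-t$. The next section turns this into arithmetic.

## 5. The matching curve and a congruence modulo $3^{k_0+1}$

**Conventions.** $C$ denotes absolute constants that vary from line to line; $C_D$ depends only on $D$; $\|\cdot\|$ is the distance to the nearest integer. Constants are chosen in this order: $C_0,C_2,C_5$ (Section 6, absolute) and $C_1=2C_0+1$; then $m$; then $v_0$, $\delta_0$, $k_*$; then $\nu,\zeta,\gamma,\varepsilon_0,\varepsilon_1$ and $\alpha=\delta_0/8$; then $\ell_0$, $C_9$; finally $k_0$. Each is absolute, and "$k_0$ large" means large in terms of the earlier ones, never in terms of $Q$ below.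

**Setting.** Let $k_{n+1}=3^{6k_n}$. Fix $Q\ge1$ and put $K=k_Q$, $L=\lfloor h_K/10\rfloor$. Since $h_K/10=\frac{27}{20}3^{K-2}-\frac1{20}$, we have $L=\theta3^{K-2}$ with $1<\theta<2$. Let $p=(x,y)$, $q=(x',y')$. We call $x,y,x',y'$ the four *clocks*, with generic name $c$. Let $\Omega_1$ be the event that for each clock $c$ the interval $[0,L)$ lies inside one $K$-block of $c$. For one clock this means $r_K(c,0)\in\{0,\dots,h_K-L\}$, which has probability at least $(1-\frac1{h_K})\cdot0.9\ge0.89$; hence $\mu^4(\Omega_1)\ge0.89^4\ge0.62$. On $\Omega_1$ let $\mathrm b_c=-r_K(c,0)\le0$ be the start of that block, and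
$$E=(\mathrm b_{x'}-\mathrm b_x)-(\mathrm b_{y'}-\mathrm b_y)\in\mathbb Z .$$

**Digits of a clock.** For real $t\in[0,L)$ take the last $k_0$-block of $c$ starting at or before $\lfloor t\rfloor$; it lies in the same $K$-block. For $k_0\le j<K$ let $X_j^c(t)\in\{0,1,2\}$ be the index, inside its $(j+1)$-block, of the $j$-block containing this $k_0$-block. (So a spacer is attached to the block before it.) Put
$$a_c^{(i)}(t)=\sum_{i\le j<K}1_{[X^c_j(t)=1]},\qquad a_c=a_c^{(k_0)},$$
and at $t=L$ use the value at $L-1$. Thus $a_c^{(i)}(t)=\#_1(n)$, where $n$ is the index, in the $K$-block, of the last $i$-block starting at or before $\lfloor t\rfloor$. It changes by exactly $\pm1$ from one $i$-block to the next.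

**The curve.** Suppose $\bar f_L(p,q)<\alpha$. Take an optimal matching and the monotone lattice path from $(0,0)$ to $(L,L)$ with a diagonal unit step for each matched pair, a horizontal unit step for each unmatched index of $p$ and a vertical one for each unmatched index of $q$. Parametrize it by $s=(u+v)/2\in[0,L]$. Then $u(s),v(s)$ are nondecreasing and
$$u'=1+\delta,\qquad v'=1-\delta,\qquad\delta\in\{0,1,-1\},$$
with $\delta=0$ exactly on diagonal steps. Diagonal steps have $s$-length $1$, the others $\frac12$. If $k$ pairs are matched, there are $2(L-k)$ other steps, so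
$$\frac1L\int_0^L|\delta|\,ds=\bar f_L(p,q)<\alpha .\tag{2}$$
For the words $0010$ and $0100$ of Section 2, matched along $010$, the path is: diagonal, horizontal, diagonal, diagonal, vertical; and $\int|\delta|=\frac12+\frac12=1=4\cdot\frac14$.

Put
$$F^{(i)}(s)=a^{(i)}_{x'}(v(s))-a^{(i)}_x(u(s))-a^{(i)}_{y'}(v(s))+a^{(i)}_y(u(s)),\qquad F=F^{(k_0)}.$$

**The congruence.** If $s$ is on a diagonal step, $t=\lfloor u(s)\rfloor$, $t'=\lfloor v(s)\rfloor$, and neither $x$ nor $y$ has a $k_0$-spacer at $t$, then
$$F(s)\equiv2E\pmod{3^{k_0+1}} .\tag{3}$$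
Indeed the names agree, so $r_{k_0}(x,t)=r_{k_0}(x',t')\ne*$. By (1), if $n$ and $n'$ are the indices of the $k_0$-blocks, $t=\mathrm b_x+nH_{k_0}-\frac12a_x(t)+r$ and $t'=\mathrm b_{x'}+n'H_{k_0}-\frac12a_{x'}(t')+r$ with the same $r$. Hence
$$t'-t=(\mathrm b_{x'}-\mathrm b_x)+(\text{integer})\,H_{k_0}-\tfrac12\big(a_{x'}(t')-a_x(t)\big).$$
The same holds for $y,y'$. Subtracting eliminates $t'-t$ and leaves $0=E+(\text{integer})H_{k_0}-\frac12F(s)$; multiply by $2$ and use $2H_{k_0}=3^{k_0+1}$.

The set of such $s$ has measure at least $L(1-\alpha-3/h_{k_0})$: diagonal steps have total length $\ge L(1-\alpha)$, and $x$ and $y$ together have at most $2L/h_{k_0}+2\le3L/h_{k_0}$ spacers of level $k_0$ in $[0,L)$.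

**What (3) does not give.** Two quick conclusions are not available. First, $F$ is an alternating sum of four sums of $K-k_0$ indicators, and $K$ is far larger than $3^{k_0}$, so size alone does not prevent $F$ from being $\equiv2E$. Second, one would like a local contradiction: the $a_c$ keep changing by $\pm1$, so $F$ should not be able to stay in one residue class. But the four changes can cancel. Take $q=T^ap$ with $a\ge 0$ and $[0,L+a)$ inside a $K$-block of each of $x$ and $y$. Then $\mathrm b_{x'}=\mathrm b_x-a$ and $\mathrm b_{y'}=\mathrm b_y-a$, so $E=0$. Matching time $i+a$ of $p$ with time $i$ of $q$ matches all but $a$ indices, $u=v+a$ there, and $F=0$ throughout. So near-perfect matchings exist for some pairs in $\Omega_1$; locally they are self-consistent, and the obstruction must come from the large scales, where $E$ is random.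

**The plan.** Let $w_i(s)$ be (roughly) the average of $F-2E$ over the piece of the curve of length about $3^i$ around $s$. At the top level, $w$ is spread out, since $E$ is. At the bottom level $k_0$, (3) forces $w$ to be near a multiple of $3^{k_0}$ for most $s$. Going down one level changes $w$ by a bounded amount. We shall show that this change is truly random at level $i$ unless $w$ is near a multiple of $3^{i+2}$ (Section 7). A walk with so much randomness cannot be funneled into $3^{k_0}\mathbb Z$ plus a bounded set (Sections 8–11), even though the matching may add a small drift.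

## 6. Averages on triadic intervals

The generation-$g$ triadic subintervals of $[0,L)$ have length $L3^{-g}=\theta3^{i}$ with $i=K-2-g$. Call them *level $i$* intervals, and let $J^{(i)}(s)$ be the one containing $s$. So $[0,L)$ has level $K-2$, and its three thirds have level $K-3$. Let $\bar\delta_J$ be the mean of $\delta$ on $J$. Then $|u(J)|=|J|(1+\bar\delta_J)$, $|v(J)|=|J|(1-\bar\delta_J)$. Write $\bar A_c(I)=|I|^{-1}\int_Ia_c$ and, if $|\bar\delta_J|\le\frac12$,
$$z(J)=\bar A_{x'}(v(J))-\bar A_x(u(J))-\bar A_{y'}(v(J))+\bar A_y(u(J)).$$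

The first lemma says that averaging $a_c$ over a time scale $3^i$ amounts to keeping the digits at levels $\ge i$ and replacing each lower indicator by its mean $\frac13$, up to $O(1)$.

**Lemma 1.** Let $k_0\le i\le K$, $D\ge1$, and let $I'\subset[0,L)$ be an interval all of whose points are within $D3^i$ of $t_0\in[0,L]$. Then
$$\Big|\int_{I'}\big(a_c(t)-a_c^{(i)}(t_0)-\tfrac{i-k_0}3\big)dt\Big|\le C_D|I'|\big(1+\log^+(3^i/|I'|)\big).$$

*Proof.* Write $a_c=a_c^{(i)}+\sum_{k_0\le j<i}1_{[X_j^c=1]}$. Since $h_i\ge3^i$, at most $D+2$ new $i$-blocks start between $t_0$ and a point $t$ of $I'$, so $|a_c^{(i)}(t)-a_c^{(i)}(t_0)|\le D+2$ on $I'$.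

For $k_0\le j<i$ consider $\int_{I'}(1_{[X_j=1]}-\frac13)$. Call a $(j+1)$-block with its trailing spacer, of length $\mathsf t\in\{0,1\}$, a cycle. In it, $\{X_j=1\}$ consists of the middle $B_j$ and the spacer after it, of length $h_j+1$. So the integral over a full cycle is $h_j+1-\frac{3h_j+1+\mathsf t}3=\frac{2-\mathsf t}3\in[\frac13,\frac23]$. Cycles have length between $h_{j+1}\ge3^j$ and $3^{j+2}$. There are at most $|I'|3^{-j}$ full cycles in $I'$ and at most two partial ones, so the integral over $I'$ is in absolute value at most $\min(|I'|,\,2\cdot3^{j+2}+|I'|3^{-j})$.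

Over the levels with $18\cdot3^j\le|I'|$ we have $\sum18\cdot3^j\le2|I'|$ and $\sum_j|I'|3^{-j}\le C|I'|$, so they contribute at most $C|I'|$ in total. The other levels $j<i$ number at most $C(1+\log^+(3^i/|I'|))$ and contribute at most $|I'|$ each. $\square$

*Consequence.* If $J$ has level $i\ge k_0$ and $|\bar\delta_J|\le\frac12$, then $u(J),v(J)$ have lengths in $[\frac12 3^i,3\cdot3^i]$. Apply Lemma 1 to the four terms of $z(J)$ with $t_0=u(s)$ or $v(s)$; the constants $\frac{i-k_0}3$ cancel in the alternating sum, so
$$|z(J)-F^{(i)}(s)|\le C_5\qquad(s\in J).\tag{4}$$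

The second lemma compares $z(J)$ with $z$ on the three children of $J$. If $\delta$ were $0$, $z(J)$ would be exactly the mean of the three values; in general there is an error, controlled by the oscillation of $\bar\delta$.

**Lemma 2.** Let $J$ have level $i>k_0$, mean of $|\delta|$ on $J$ at most $\frac16$, and children $J_1,J_2,J_3$. Put $\kappa(J)^2=\frac13\sum_e(\bar\delta_{J_e}-\bar\delta_J)^2$. Then
$$|z(J_e)-z(J)|\le C_0,\qquad\Big|\tfrac13\sum_ez(J_e)-z(J)\Big|\le C_2\,\kappa(J).$$

*Proof.* The children have mean of $|\delta|$ at most $\frac12$. The first claim follows from (4) at levels $i$ and $i-1$ and $|F^{(i)}-F^{(i-1)}|\le4$, with $C_0=2C_5+4$. For the second,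
$$\bar A_x(u(J))=\sum_e\frac{|u(J_e)|}{|u(J)|}\bar A_x(u(J_e))=\sum_e\tfrac13\frac{1+\bar\delta_{J_e}}{1+\bar\delta_J}\bar A_x(u(J_e)).$$
As $\sum_e(\bar\delta_J-\bar\delta_{J_e})=0$, for any constant $\rho$
$$\tfrac13\sum_e\bar A_x(u(J_e))-\bar A_x(u(J))=\tfrac13\sum_e\frac{\bar\delta_J-\bar\delta_{J_e}}{1+\bar\delta_J}\big(\bar A_x(u(J_e))-\rho\big).$$
Take $\rho=a_x^{(i)}(t_0)+\frac{i-k_0}3$ with $t_0\in u(J)$. The intervals $u(J_e)$ have length at least $\frac12 3^{i-1}$, so by Lemma 1 the last factor is $O(1)$. By Cauchy–Schwarz $\frac13\sum_e|\bar\delta_J-\bar\delta_{J_e}|\le\kappa(J)$. The other three terms are treated in the same way (for $v$, replace $\delta$ by $-\delta$). $\square$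

## 7. Four clocks and a peak that nothing cancels

Let $m\ge5$ be an integer to be fixed in this section, and $\delta_0=3^{-3m}$. Call $J$ **good** if the mean of $|\delta|$ on $J$ is at most $\delta_0$. For example, if the path is diagonal over $J$ then $J$ is good.

**Lemma 3.** One can choose absolute constants $m$, $v_0\in(0,1)$, $k_*$ such that the following holds. If $k_0\ge k_*$, $k_0+m\le i\le K-6$, $J$ is a good interval of level $i+4$ and
$$\Big\|\frac{z(J)-2E}{3^{i+2}}\Big\|\ge\frac1{10},$$
then the values $z(J')$ over the $3^m$ descendants $J'$ of $J$, $m$ generations below, have variance at least $v_0$.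

The reason is geometric. On a good interval the curve is nearly a straight diagonal, and averages of $a_c$ over windows of length $h_i$ are nearly piecewise linear functions of time with sharp peaks at times forming one class modulo $3H_i$. Four such functions with signs $+,-,-,+$ are added. The hypothesis says that the peaks cannot all be paired off, so the sum is not constant.

*Proof.* In this proof $C$ does not depend on $m$. Let $J=[s_0,s_0+\Lambda)$, $\Lambda=\theta3^{i+4}$, $\ell'=3^{-m}\Lambda$ (the length of the descendants $J'$), and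
$$\hat u(s)=u(s_0)+s-s_0,\qquad\hat v(s)=v(s_0)+s-s_0 .$$
Put $w_c=u$, $\hat w_c=\hat u$ for $c=x,y$ and $w_c=v$, $\hat w_c=\hat v$ for $c=x',y'$. Suppose the variance is less than $v_0$, and let $z^*$ be the mean of the $z(J')$. Then $|z(J')-z^*|\le(3^mv_0)^{1/2}$ for every $J'$.

**Step 1: straighten the curve.** The purpose is to replace $u,v$ by $\hat u,\hat v$. As $J$ is good, $|u-\hat u|,|v-\hat v|\le\delta_0\Lambda\le\ell'$ on $J$. Each $J'$ has mean of $|\delta|$ at most $3^m\delta_0=3^{-2m}$. For $I\subset[s_0+\ell',s_0+\Lambda-\ell']$ we have $\hat w_c(I)\subset\overline{w_c(J)}$, because $w_c(J)$ starts at $\hat w_c(s_0)$ and ends at or after $\hat w_c(s_0)+\Lambda-\delta_0\Lambda$. Put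
$$\hat A(I)=\bar A_{x'}(\hat v(I))-\bar A_x(\hat u(I))-\bar A_{y'}(\hat v(I))+\bar A_y(\hat u(I)).$$
Let $t_c$ be the $\hat w_c$-image of the midpoint of $J$ and $\rho_c=a_c^{(i+4)}(t_c)+\frac{i+4-k_0}3$. All points of $\overline{w_c(J)}$ are within $2\cdot3^{i+4}$ of $t_c$, so Lemma 1 at level $i+4$ bounds $\int_{I'}(a_c-\rho_c)$ for all intervals $I'\subset\overline{w_c(J)}$.

Let $J'$ be *interior*, i.e. contained in $[s_0+\ell',s_0+\Lambda-\ell']$. The endpoints of $w_c(J')$ and $\hat w_c(J')$ differ by at most $\delta_0\Lambda$, so the two intervals differ by at most two intervals of length $\le\delta_0\Lambda$. As $\xi\mapsto\xi(1+\log\frac1\xi)$ is increasing on $(0,1]$, Lemma 1 shows that this changes $\int(a_c-\rho_c)$ by at most $C\delta_0\Lambda(1+\log\frac1{\delta_0})\le Cm\delta_0\Lambda$. Also $\big||w_c(J')|-\ell'\big|\le\int_{J'}|\delta|\le\delta_0\Lambda$, and $|\bar A_c(w_c(J'))-\rho_c|\le C(1+\log 3^m)\le Cm$ by Lemma 1. Now with $a=\int_{w_c(J')}(a_c-\rho_c)$ and $b=\int_{\hat w_c(J')}(a_c-\rho_c)$,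
$$\frac a{|w_c(J')|}-\frac b{\ell'}=\frac{a-b}{\ell'}+\frac a{|w_c(J')|}\cdot\frac{\ell'-|w_c(J')|}{\ell'} ,$$
so, adding over the four clocks,
$$|z(J')-\hat A(J')|\le C\,\frac{m\delta_0\Lambda}{\ell'}=Cm3^m\delta_0=Cm3^{-2m}\le C3^{-m}.$$
The $\hat w_c(J')$ all have length $\ell'$, so averaging gives $|\hat A(I)-z^*|\le(3^mv_0)^{1/2}+C3^{-m}$ for every union $I$ of consecutive interior $J'$.

**Step 2: pass to sliding windows of length $h_i$.** Let $s_0+\ell'\le s\le s_0+\Lambda-\ell'-h_i$ and let $I$ be the union of the $J'$ meeting $[s,s+h_i]$ in positive length. They are interior, and $I\setminus[s,s+h_i]$ consists of two intervals of length $\le\ell'$. By Lemma 1 the integrals of $a_c-\rho_c$ over their images are at most $C\ell'm$, the average of $a_c-\rho_c$ over $\hat w_c(I)$ is $O(1)$ (its length is at least $h_i\ge3^i$), and $\big||I|-h_i\big|\le2\ell'$. The same algebra as in Step 1, with $\ell'/h_i\le C3^{-m}$, gives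
$$|G(s)-z^*|\le(3^mv_0)^{1/2}+Cm3^{-m},\qquad G(s):=\hat A([s,s+h_i]).\tag{5}$$

**Step 3: sliding averages are piecewise linear.** On the $i$-block with index $n$, $a_c=\#_1(n)+b_i(r)$, where $0\le b_i\le i-k_0$ depends only on the position $r\in[0,h_i)$. On a spacer trailing the block $a_c=\#_1(n)$, since all the lower digits are $2$ there. Let $\beta_i$ be the mean of $b_i$ over $[0,h_i)$. The claim is: if $t$ has position $r\in[0,h_i+1)$ in the $i$-block of index $n$ followed by its trailing spacer (if any), and $[t,t+h_i)\subset[0,L)$, then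
$$\bar A_c([t,t+h_i))=\beta_i+\#_1(n)+\frac r{h_i}\epsilon_{n+1}+O\big((i+1)3^{-i}\big).$$

- If $r<h_i$: the window covers positions $[r,h_i)$ of block $n$, at most one unit of spacer, and positions $[0,r)$ or $[0,\max(r-1,0))$ of block $n+1$. Without spacer the integral is $\int_r^{h_i}(\#_1(n)+b_i)+\int_0^r(\#_1(n+1)+b_i)=h_i\beta_i+h_i\#_1(n)+r\epsilon_{n+1}$. With a spacer, a set of length $\le1$, on which values differ by at most $i+2$, is misattributed; this costs $O((i+1)/h_i)$ in the average. If block $n$ is the last $i$-block of the $K$-block, it ends with the $K$-block, so $r=0$ and the formula is exact.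
- If $r\in[h_i,h_i+1)$, then $t$ is in the spacer, and the window covers at most one unit of spacer and positions $[0,r')$, $r'\ge h_i-1$, of block $n+1$. The average is $\beta_i+\#_1(n+1)+O((i+1)3^{-i})$, and $\frac r{h_i}=1+O(3^{-i})$.

Let $\pi:[0,\infty)\to\mathbb R$ be the piecewise linear interpolation of $n\mapsto\#_1(n)$; it is $1$-Lipschitz. So the average is $\beta_i+\pi(n+\frac r{h_i})+O((i+1)3^{-i})$.

**Step 4: the phases of the four clocks.** We now express everything in one variable. Put $a_c^*=a_c^{(i)}(t_c)$. All relevant times are within $200\cdot3^i$ of $t_c$, so the relevant $n$ satisfy $|\#_1(n)-a_c^*|\le C$. By (1), $t=\mathrm b_c+nH_i-\frac12\#_1(n)+r$; hence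
$$\frac{t-\mathrm b_c+\frac12a_c^*}{H_i}=n+\frac r{h_i}+O(3^{-i}),$$
and this number is $\ge0$. For $t=\hat w_c(s)=\hat w_c(s_0)+\eta H_i$ with $\eta=(s-s_0)/H_i$ we obtain, since the $\beta_i$ cancel,
$$G(s)=\hat G(\eta)+O((i+1)3^{-i}),\qquad\hat G(\eta)=\pi(\eta+\varphi_{x'})-\pi(\eta+\varphi_x)-\pi(\eta+\varphi_{y'})+\pi(\eta+\varphi_y),$$
where $\varphi_c=(\hat w_c(s_0)-\mathrm b_c+\frac12a_c^*)/H_i$. In the alternating sum of the $\varphi_c$ the numbers $u(s_0)$ and $v(s_0)$ cancel. With $F^*=a^*_{x'}-a^*_x-a^*_{y'}+a^*_y$,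
$$\varphi_{x'}-\varphi_x-\varphi_{y'}+\varphi_y=\frac{\frac12F^*-E}{H_i}=\frac{F^*-2E}{3^{i+1}} .$$
By Lemma 1 at level $i+4$ and $|a_c^{(i)}-a_c^{(i+4)}|\le4$ we have $|F^*-z(J)|\le C$. So by hypothesis the distance of this number to $3\mathbb Z$ is at least $3(\frac1{10}-C3^{-i})\ge\frac14$ for $k_*$ large.

**Step 5: the kinks of $\pi$.** At an integer $n\ge1$ the slope of $\pi$ changes by $\epsilon_{n+1}-\epsilon_n$. For $n\equiv1\pmod3$ this is $-2$: a **peak**. For $n=3l-1$ it is $\epsilon_l+1$ and for $n=3l$ it is $1-\epsilon_l$. So for each $l\ge1$ there is exactly one kink of slope change $+2$, a **valley**, in $\{3l-1,3l\}$: at $3l-1$ if $\epsilon_l=+1$ and at $3l$ if $\epsilon_l=-1$. There are no other kinks. (From the values $0,1,0,1,2,1,0,1,0,1$ of $\#_1(0),\dots,\#_1(9)$: peaks at $1,4,7$, valleys at $2,6,8$.) On the range of $s$ in (5) all arguments $\eta+\varphi_c$ are $>0$, since $\hat w_c(s)>0$ and $\mathrm b_c\le0$. By a peak or valley *of the clock $c$* we mean an $\eta$ such that $\eta+\varphi_c$ is a peak or valley of $\pi$.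

Cancellation is a real possibility: if $\varphi_{x'}=\varphi_x$ and $\varphi_{y'}=\varphi_y$, then $\hat G=0$. In that case $F^*=2E$, which our hypothesis excludes.

**Step 6: a clock whose peaks are not met by peaks of opposite sign.** Let $\tau_0=\frac1{16}$ and write $c\sim c'$ if $\varphi_c,\varphi_{c'}$ are at distance $<\tau_0$ modulo $3$. In $\hat G$ the clocks $x',y$ have sign $+$ and $x,y'$ have sign $-$. *Claim: some clock $c$ satisfies $c\not\sim c'$ for both clocks $c'$ of the opposite sign.* Otherwise the bipartite graph of $\sim$ between $\{x',y\}$ and $\{x,y'\}$ has no isolated vertex. Then it has a perfect matching: Hall's condition could fail only if both vertices of one side had the same single neighbor, and then the other vertex of the opposite side would be isolated. So either $x'\sim x$ and $y'\sim y$, or $x'\sim y'$ and $x\sim y$. Writing the alternating sum as $(\varphi_{x'}-\varphi_x)-(\varphi_{y'}-\varphi_y)$ or $(\varphi_{x'}-\varphi_{y'})-(\varphi_x-\varphi_y)$, we see that it is within $2\tau_0=\frac18<\frac14$ of $3\mathbb Z$,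 contrary to Step 4.

Let $c$ be as claimed, $\varsigma$ its sign and $\tilde c$ the other clock of sign $\varsigma$. Positive slope changes of $\varsigma\hat G$ come from valleys of $c$, valleys of $\tilde c$, and peaks of the two clocks of opposite sign. The peaks of each clock lie in one class mod $3$, so at distance less than $\tau_0$ from a peak of $c$ there is no opposite-sign peak. There is no valley of $c$ either, since those are at distance $\ge1$ from its peaks.

**Step 7: a peak that also avoids the valleys of $\tilde c$.** Among $4$ consecutive peaks of $c$, at least one has no valley of $\tilde c$ at distance less than $\tau_0$. Indeed valleys of $\tilde c$ sit at integers up to a common shift; those of consecutive $l$ differ by $2$, $3$ or $4$, and those of non-consecutive $l$ by at least $5$. If all $4$ peaks had such valleys, the successive gaps of these valleys would be integers in $[3-2\tau_0,3+2\tau_0]$, hence equal to $3$. So the valleys would belong to $4$ consecutive $l$ with equal $\epsilon_l$. But $4$ consecutive integers contain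 a pair $l\equiv1$, $l+1\equiv2\pmod3$, and $\epsilon_l=1\ne-1=\epsilon_{l+1}$.

**Step 8: contradiction.** We have $\Lambda/H_i=54\theta>54$, $2\ell'/H_i=108\theta3^{-m}<1$ and $h_i/H_i<1$, so the $\eta$-range in (5) has length $>50$, and we find such a peak $\eta_0$ with $[\eta_0-\tau_0,\eta_0+\tau_0]$ in the range. On this interval $\varsigma\hat G$ is concave with slope change $\le-2$ at $\eta_0$, so
$$|\hat G(\eta_0+\tau_0)+\hat G(\eta_0-\tau_0)-2\hat G(\eta_0)|\ge2\tau_0=\tfrac18 .$$
By (5) and Step 4 the left side is at most $4\big[(3^mv_0)^{1/2}+Cm3^{-m}+C(i+1)3^{-i}\big]$. Choose $m$ with $Cm3^{-m}\le0.01$, then $v_0=10^{-4}3^{-m}$, so that $(3^mv_0)^{1/2}=0.01$, then $k_*$ so large that the last term is at most $0.01$. The bound is $0.12<\frac18$, a contradiction. $\square$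

## 8. A walk down the levels

Fix $m,v_0,k_*$ from Lemma 3, let $\alpha=\delta_0/8$, and assume throughout Sections 8–10 that $\Omega_1$ holds and $\bar f_L(p,q)<\alpha$. The points $p,q$ and the matching are fixed; the randomness is now in the choice of $s$.

**The probability space.** Let $s$ be uniform on $[0,L)$, on a probability space also carrying independent fair signs $\xi_i=\pm1$ ($k_0<i\le K-2$), independent of $s$. By (2) the top interval $[0,L)$ is good. Say $s$ is *unstopped at level $i$* if $J^{(j)}(s)$ is good for all $i\le j\le K-2$, and *stopped* otherwise. The maximal non-good intervals of level $\ge k_0$ are disjoint, with mean of $|\delta|$ exceeding $\delta_0$, so by (2)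
$$\Pr(s\text{ is stopped at some level}\ge k_0)\le\alpha/\delta_0=\tfrac18 .\tag{6}$$

**The walk.** Put $w_i=z(J^{(i)}(s))-2E$ whenever $|\bar\delta_{J^{(i)}(s)}|\le\frac12$. This is so if $s$ is unstopped at level $i$ or at level $i+1$. Let $\mathcal F_i=\sigma(J^{(i)},\,\xi_j:j>i)$, a finite $\sigma$-algebra that increases as $i$ decreases; stoppedness at level $i$ is $\mathcal F_i$-measurable. With $C_1=2C_0+1$, define $\hat w_{K-2}=w_{K-2}$ and
$$\hat w_{i-1}=\hat w_i+D_i+R_i\qquad(k_0<i\le K-2),$$
where

- if $s$ is unstopped at level $i$: $R_i=\mathbb E[w_{i-1}|\mathcal F_i]-w_i$ and $D_i=w_{i-1}-\mathbb E[w_{i-1}|\mathcal F_i]$;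
- otherwise: $R_i=0$ and $D_i=C_1\xi_i$.

So as long as the curve is good around $s$, $\hat w$ is the actual $w$, split into a martingale part and a drift; after stopping we let it continue as a coin-tossing walk, so that it stays noisy. By induction $\hat w_i=w_i$ if $s$ is unstopped at level $i$.

Given $\mathcal F_i$, the interval $J^{(i-1)}$ is uniform among the three children of $J^{(i)}$, so $\mathbb E[w_{i-1}|\mathcal F_i]$ is the mean of $z(J_e)-2E$. Hence $D_i$ is $\mathcal F_{i-1}$-measurable, $\mathbb E[D_i|\mathcal F_i]=0$ and, by Lemma 2 (with $\delta_0\le\frac16$),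
$$|D_i|\le2C_0\ \text{or}\ =C_1,\ \text{so}\ |D_i|\le C_1,\qquad|R_i|\le C_2\kappa_i,\quad\kappa_i=\kappa(J^{(i)}(s)),\qquad|\hat w_{i-1}-\hat w_i|\le C_1 .$$

In the rigid case $u=v=s$ we have $\delta=0$, nothing is ever stopped, $\kappa_i=0$, and $\hat w_i=w_i$ is a martingale with bounded steps. In general $R_i$ records how the matching steers, and the price of steering is $\kappa_i$. Since $\bar\delta_{J^{(i)}}$ is a martingale as $i$ decreases, $\kappa_i^2$ is its conditional squared increment, and $|\delta|\le1$ with $\delta^2=|\delta|$,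
$$\sum_i\mathbb E\kappa_i^2\le\mathbb E\delta^2\le\alpha\le1,\qquad\mathbb E\Big[\sum_{j\le i}\kappa_j^2\Big|\mathcal F_i\Big]\le1 .\tag{7}$$

Now the noise lemma becomes a statement on the martingale part.

**Lemma 4.** Let $k_0\ge k_*$ and $k_0+m\le i\le K-6$. On $\{\text{stopped at level }i+4\}\cup\{\|\hat w_{i+4}/3^{i+2}\|\ge\frac1{10}\}$,
$$\mathbb E\Big[\sum_{j=i+5-m}^{i+4}D_j^2\Big|\mathcal F_{i+4}\Big]\ge\frac{v_0}2-mC_2^2\,\mathbb E\Big[\sum_{j=i+5-m}^{i+4}\kappa_j^2\Big|\mathcal F_{i+4}\Big].$$

*Proof.* If $s$ is stopped at level $i+4$, it is stopped at all lower levels and the left side is $mC_1^2\ge v_0/2$. If it is unstopped, all descendants of $J=J^{(i+4)}$ up to $m$ generations have mean of $|\delta|$ at most $3^m\delta_0=3^{-2m}\le\frac19$. So the differences $D_j^{\rm act},R_j^{\rm act}$ given by the formulas of the first bullet are defined for all $j$ in the window $[i+5-m,i+4]$, stopped or not, and by Lemma 2 satisfy $|D_j^{\rm act}|\le C_1$, $|R_j^{\rm act}|\le C_2\kappa_j$. Since $\hat w_{i+4}=z(J)-2E$, Lemma 3 applies. The values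 $w_{i+4-m}$ are $z(J')-2E$ for a uniformly chosen descendant $J'$, and $w_{i+4-m}-w_{i+4}=\sum(D_j^{\rm act}+R_j^{\rm act})$. A variance is at most the second moment about $z(J)$, so by orthogonality of the $D_j^{\rm act}$ and Cauchy–Schwarz
$$v_0\le\mathbb E\Big[\big(\textstyle\sum D_j^{\rm act}+\sum R_j^{\rm act}\big)^2\Big|\mathcal F_{i+4}\Big]\le2\sum\mathbb E[(D_j^{\rm act})^2|\mathcal F_{i+4}]+2mC_2^2\sum\mathbb E[\kappa_j^2|\mathcal F_{i+4}].$$
Finally $D_j^2\ge(D_j^{\rm act})^2$ pointwise: there is equality when $s$ is unstopped at level $j$, and otherwise $D_j^2=C_1^2$. $\square$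

## 9. A potential for walks with adaptive variance

We need an upper bound for the probability that a walk ends near a prescribed point. The walk's step variances are not fixed: they lie between a small and a large constant and may depend on the past. For such walks a heat-kernel bound is not at our disposal. Instead we construct a function that, on rescaling, decreases on average whatever the variances are within these limits. The price is a small exponent $\gamma$ in place of the exponent of a walk with fixed variance.

For $\zeta\in(0,1]$ let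
$$g(y)=\tfrac1{10}\sqrt{\zeta+y^2}+\tfrac15\sqrt{1+y^2},\qquad\psi=e^{-g},\qquad\gamma=\frac{\sqrt\zeta}{60} .$$
Then $|g'|\le0.3$, hence $|\psi'|\le0.3\,\psi$, and $\psi(y)\le e^{-0.3|y|}$.

**Lemma 5.** There is $\varepsilon_*(\zeta)\in(0,\frac1{20})$ such that if $0<\varepsilon\le\varepsilon_*$, $V,S>0$, and $D$ is a random variable with $\mathbb ED=0$, $\mathbb ED^2\le\varepsilon VS$ and $\mathbb Ee^{\lambda|D|}\le2e^{\lambda^2\varepsilon VS/2}$ for all $\lambda\ge0$, then for all real $z$:

(i) $\mathbb E\,\psi\big(\frac{z+D}{\sqrt{VS}}\big)\le e^{\gamma\varepsilon/2}\,\psi\big(\frac z{\sqrt{VS(1+\varepsilon)}}\big)$;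

(ii) if also $\mathbb ED^2\ge\zeta\varepsilon VS$, then $\mathbb E\,\psi\big(\frac{z+D}{\sqrt{VS}}\big)\le e^{-\gamma\varepsilon/2}\,\psi\big(\frac z{\sqrt{VS(1+\varepsilon)}}\big)$.

*Proof.*

**Step 1: expand to second order.** Let $Y=D/\sqrt{VS}$, $\mathbb EY^2=\chi\varepsilon$ with $\chi\in[0,1]$, $y=z/\sqrt{VS(1+\varepsilon)}$ and $y_1=y\sqrt{1+\varepsilon}=z/\sqrt{VS}$. Taking $\lambda=1/\sqrt{\varepsilon VS}$ gives $\mathbb Ee^{|Y|/\sqrt\varepsilon}\le2e^{1/2}$, and $\xi^6\le720e^\xi$ for $\xi\ge0$ then gives $\mathbb EY^6\le C\varepsilon^3$. Taking $\lambda=2/\sqrt{VS}$ gives $\mathbb Ee^{2|Y|}\le2e^{2\varepsilon}\le C$. So $\mathbb E|Y|^3e^{|Y|}\le(\mathbb EY^6)^{1/2}(\mathbb Ee^{2|Y|})^{1/2}\le C\varepsilon^{3/2}$. The derivatives of $g$ of orders $1,2,3$ are bounded in terms of $\zeta$, so $|\psi'''|\le C_\zeta\psi$; and $\psi(y_1+\xi)\le e^{|\xi|}\psi(y_1)$. Taylor's formula, $\mathbb EY=0$ and $\psi''=\psi(g'^2-g'')$ give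
$$\mathbb E\psi(y_1+Y)\le\psi(y_1)\exp\big(\tfrac12\chi\varepsilon(g'^2-g'')(y_1)+C_\zeta\varepsilon^{3/2}\big).$$

**Step 2: the gain from rescaling.** Let $e(y)=yg'(y)\ge0$. As $g'(y)/y$ is nonincreasing in $|y|$, $e(y_1)\le(1+\varepsilon)e(y)$. By convexity of $g$,
$$g(y_1)-g(y)\ge(\sqrt{1+\varepsilon}-1)\,e(y)\ge\frac{\sqrt{1+\varepsilon}-1}{1+\varepsilon}\,e(y_1)\ge0.4\,\varepsilon\,e(y_1),$$
the last since $\varepsilon\le\frac1{20}$. Therefore $\mathbb E\psi(y_1+Y)\le\psi(y)\exp(\varepsilon\Phi(y_1)+C_\zeta\varepsilon^{3/2})$ with $\Phi=-0.4\,e+\frac12\chi(g'^2-g'')$. It suffices to show that $\Phi\le0$ for $\chi\in[0,1]$ and $\Phi\le-\gamma$ for $\chi\in[\zeta,1]$, and then to take $\varepsilon_*$ with $C_\zeta\varepsilon_*^{1/2}\le\gamma/2$.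

**Step 3: the inequality for $\Phi$.** Put $a=\sqrt{\zeta+y^2}$, $b=\sqrt{1+y^2}$, so
$$g'=\frac y{10a}+\frac y{5b},\qquad e=\frac{y^2}{10a}+\frac{y^2}{5b},\qquad g''=\frac\zeta{10a^3}+\frac1{5b^3} .$$

- $|y|\ge1$: $a,b\le\sqrt2|y|$, so $0.4\,e\ge0.4\cdot\frac{0.3}{\sqrt2}>0.084$, while $\frac12g'^2\le0.045$ and $g''\ge0$. So $\Phi\le-0.039\le-\gamma$.
- $|y|\le1$: $g'^2\le2\big(\frac1{100}+\frac{y^2}{25}\big)=0.02+0.08y^2$ and $\frac1{5b^3}\ge0.07$, so $\frac12\chi(g'^2-g'')\le0.04y^2-\frac{\chi\zeta}{20a^3}$. Since $\frac{0.08y^2}b\ge0.05y^2$,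
$$\Phi\le-\frac{0.04y^2}a-\frac{0.08y^2}b+0.04y^2-\frac{\chi\zeta}{20a^3}\le-\frac{0.04y^2}a-\frac{\chi\zeta}{20a^3}\le0 .$$
Let $\chi\ge\zeta$. If $y^2\le\zeta$, then $a^2\le2\zeta$ and the last term is at most $-\frac{\zeta^2}{20(2\zeta)^{3/2}}\le-\frac{\sqrt\zeta}{60}$. If $y^2\ge\zeta$, then $\frac{0.04y^2}a\ge0.04\sqrt{\zeta/2}\ge\frac{\sqrt\zeta}{60}$. $\square$

**Choice of constants.** Let $V=C_1^2\ge1$ and $v_1=\frac{v_0}{96m}$. Choose $\nu\in(0,\frac12)$ so small that, with $\zeta=v_1\nu/V\in(0,1]$ and $\gamma=\frac{\sqrt\zeta}{60}$,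
$$-\nu\log\nu-(1-\nu)\log(1-\nu)+\nu\log3\le\tfrac\gamma4\log3 .\tag{8}$$
This is possible: the left side is $o(\sqrt\nu)$ and the right side is a constant times $\sqrt\nu$. (Here it matters that $\gamma$ is of order $\sqrt\zeta$. With $\gamma$ of order $\zeta$ the right side would be a multiple of $\nu$, and the term $-\nu\log\nu$ would exceed it for small $\nu$.) Let $\varepsilon_0=\frac12\varepsilon_*(\zeta)<\frac1{40}$ and $\varepsilon_1=\varepsilon_0/4$. From now on $C$ may depend on these absolute constants too, and $k_0\ge k_*$ is taken large depending on them.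

## 10. Active levels and one stage of the tower

**Definition (active).** For $w\in\mathbb R$, level $i$ is *active* if $\|w/3^{i+2}\|\ge\frac19$.

If level $i$ is inactive, then $w$ mod $3^{i+2}$ lies in $[0,3^i)$ or in $(3^{i+2}-3^i,3^{i+2})$, so the ternary digits of $\lfloor w\rfloor$ (modulo $3^{i+2}$) with weights $3^{i+1},3^i$ are $00$ or $22$; in particular they are equal. For $i=0$: $w=0.5$ is inactive with digits $00$, $w=8.5$ is inactive with digits $22$, and $w=4$ is active although its digits $11$ are equal.

By Lemma 4, an active level is a source of noise. By itself an inactive level guarantees none, so we must ensure that enough levels are active. Whether the high levels are active is decided early. From level $k_{n+1}$ downwards the walk moves in total at most $C_1k_{n+1}=C_13^{6k_n}$, which is small compared with $3^{7k_n}$. So for levels $i\ge7k_n$ activity can be read off, up to replacing $\frac19$ by $\frac1{10}$, from the digits of the walk's value at level $k_{n+1}$. If these have enough activity, the walk spreads before reaching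 $k_n$, and then the digits of $\hat w_{k_n}$ have enough activity for the next stage. Below, $b_n=7k_n$, and the levels used in the stage from $k_{n+1}$ to $k_n$ are of the form $b_n+t$ with $t\le3^{5k_n}$.

**Notation.** Let $\lambda_0=\lfloor k_0/2\rfloor$, $\lambda_{n+1}=9^{\lambda_n}$, $b_n=7k_n$, $t_j=\lceil(1+\varepsilon_1)^j\rceil$. By induction $\lambda_n\le k_n$, since $9^{k_n}\le3^{6k_n}$. Also $\lambda_n\ge10k_{n-1}$ for $n\ge1$: for $n=1$ because $9^{\lfloor k_0/2\rfloor}\ge10k_0$ for $k_0$ large, and then inductively because $\lambda_{n+1}\ge9^{10k_{n-1}}\ge10\cdot3^{6k_{n-1}}=10k_n$. Hence, for $k_0$ large,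
$$3^{\lambda_n}\ge6C_1k_n\qquad(n\ge0):\tag{9}$$
for $n=0$ directly, and for $n\ge1$ because $3^{10k_{n-1}}\ge6C_13^{6k_{n-1}}$. Whenever $t_j\ge9^{\lambda_0}$,
$$t_{j+1}-t_j\ge\varepsilon_1(t_j-1)-1\ge\tfrac12\varepsilon_1t_j .$$

**Definition ($\mathrm{Good}_{n+1}$, $n\ge0$).** Call $j$ *admissible relative to $n$* if $t_j\ge9^{\lambda_n}$ and $t_{j+1}\le3^{5k_n}$. Say $w\in\mathrm{Good}_{n+1}$ if for each $j$ admissible relative to $n$, at least $\nu(t_{j+1}-t_j)$ levels $i\in(b_n+t_j,b_n+t_{j+1}]$ are active for $w$. Put $\mathcal G_n=\{\hat w_{k_n}\in\mathrm{Good}_n\}$ for $1\le n<Q$ and $\mathcal G_Q=\{w_{K-2}\in\mathrm{Good}_Q\}$; the latter is a deterministic condition on $p,q$.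

For example $w=0$ has no active level and is not in $\mathrm{Good}_{n+1}$ as soon as some $j$ is admissible.

**Covering the complement of $\mathrm{Good}_n$.** The purpose is to see that bad $w$ are few. If $w\notin\mathrm{Good}_n$ ($n\ge1$), then for some $j$ admissible relative to $n-1$, $w$ lies in the set $A_j$ of those $w$ with fewer than $\nu N$ active levels in $(i_a,i_b]=(b_{n-1}+t_j,b_{n-1}+t_{j+1}]$, where $N=i_b-i_a$. Put $i_1=i_a+1$, $i_2=i_b+2$, $\ell=i_2-i_1=N+1$. Activity of these levels depends on $w$ mod $3^{i_2}$. So $A_j$ is contained in a $3^{i_2}$-periodic set which mod $3^{i_2}$ is a union of $M_A$ intervals of length $3^{i_1}$, one for each possible string of digits number $i_1,\dots,i_2-1$ of $\lfloor w\rfloor$. Read such a string downwards: at an inactive level $i$ the digit number $i$ equals the digit number $i+1$. So the string is determined by its top digit, the set of active levels, and the digits number $i$ at the active levels $i$. For $a\le\frac12$ we have $\sum_{k\le aN}\binom Nk\le e^{N(-a\log a-(1-a)\log(1-a))}$,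 because $1\ge\sum_{k\le aN}\binom Nka^k(1-a)^{N-k}$ and $a^k(1-a)^{N-k}\ge a^{aN}(1-a)^{(1-a)N}$ for $k\le aN$. So by (8)
$$M_A\le3\cdot3^{\nu N}e^{N(-\nu\log\nu-(1-\nu)\log(1-\nu))}\le3\cdot3^{\gamma\ell/4} .\tag{10}$$
Moreover $i_1\ge9^{\lambda_{n-1}}=\lambda_n$, $i_2\le7k_{n-1}+3^{5k_{n-1}}+2\le\frac12k_n$, and $\ell\ge\frac12\varepsilon_1t_j$.

**Proposition 6.** Let $0\le n<Q$, $\lambda_n\le i_1<i_2=i_1+\ell\le k_n$, and $\ell\ge\ell_0$ (absolute). Let $A$ be contained in a $3^{i_2}$-periodic set covered mod $3^{i_2}$ by $M_A\le3\cdot3^{\gamma\ell/4}$ intervals of length $3^{i_1}$. Then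
$$\Pr(\mathcal G_{n+1},\ \hat w_{k_n}\in A)\le C_9/\sqrt\ell,$$
with $C_9$ absolute.

*Proof.*

**Step 1: cut the descent into stages of geometric length.** Write $b=b_n=7k_n$, $W=3^{i_1}$, $S_0=0$, and
$$S_r'=S_r+W^2,\qquad\vartheta_r=\lceil\varepsilon_0S_r'\rceil,\qquad S_{r+1}=S_r+\vartheta_r,\qquad\varepsilon_r=\vartheta_r/S_r'\in[\varepsilon_0,2\varepsilon_0],$$
so $S'_{r+1}=(1+\varepsilon_r)S'_r$. (From here on $\varepsilon_r$ denotes these ratios; $\varepsilon_0$ and $\varepsilon_1$ keep their meaning as constants, and the ratios at stages $0$ and $1$ occur only through the general symbol $\varepsilon_r$.) Let $r_*$ be the first $r$ with $S_r'\ge9^{i_2}=W^29^\ell$. Then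
$$S_{r_*}\le S_{r_*}'\le2\cdot9^{i_2}\le2\cdot9^{k_n}\le3^{5k_n},\qquad b+S_{r_*}+10\le k_{n+1}-2,\qquad r_*\le C\ell .$$
The *start level* is $k_{n+1}$, or $K-2$ if $n+1=Q$. The event $\mathcal G_{n+1}$ is measurable with respect to the $\sigma$-algebra of the start level, hence $\mathcal F_{b+S_r}$-measurable for all $r\le r_*$. Let $\mathbf D_r=\sum D_j$, $\mathbf R_r=\sum R_j$ over $b+S_r<j\le b+S_{r+1}$, so
$$\hat w_{b+S_r}=\hat w_{b+S_{r+1}}+\mathbf D_r+\mathbf R_r\qquad(r<r_*).$$
Stages with larger $r$ come earlier in the walk. Given $\mathcal F_{b+S_{r+1}}$, $\mathbf D_r$ has mean $0$ and, by orthogonality, second moment at most $V\vartheta_r=\varepsilon_rVS_r'$; and by the Azuma–Hoeffding inequality (conditionally) $\mathbb Ee^{\lambda|\mathbf D_r|}\le2e^{\lambda^2V\vartheta_r/2}$, because $|D_j|\le C_1=\sqrt V$.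

**Step 2: a lower bound for the variance.** On $\mathcal G_{n+1}$, if $r<r_*$ and $S_r\ge W^2$, then
$$\mathbb E[\mathbf D_r^2|\mathcal F_{b+S_{r+1}}]\ge\zeta V\vartheta_r .\tag{11}$$
Let $t_j$ be the first grid point $\ge S_r$. Then $t_j\ge S_r\ge9^{i_1}\ge9^{\lambda_n}$. As $(1+\varepsilon_1)^{j-1}\le t_{j-1}<S_r$,
$$t_{j+1}\le(1+\varepsilon_1)^2S_r+1\le(1+\varepsilon_0)S_r\le S_{r+1}\le3^{5k_n} .$$
So $j$ is admissible relative to $n$ and $(t_j,t_{j+1}]\subset(S_r,S_{r+1}]$. Its length is at least $\frac12\varepsilon_1S_r=\frac{\varepsilon_0}8S_r\ge\frac{\vartheta_r}{24}$, because $\vartheta_r\le2\varepsilon_0S_r+1\le3\varepsilon_0S_r$. Hence on $\mathcal G_{n+1}$ at least $\frac\nu{24}\vartheta_r$ levels $i\in(b+S_r,b+S_{r+1}]$ are active for $\hat w_{\rm start}$. For such $i$,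
$$|\hat w_{i+4}-\hat w_{\rm start}|\le C_1k_{n+1}=C_13^{6k_n},\qquad3^{i+2}\ge3^{7k_n},$$
so $\|\hat w_{i+4}/3^{i+2}\|\ge\frac19-C_13^{-k_n}\ge\frac1{10}$. Also $k_0+m\le i\le K-6$, since $7k_n<i\le b+S_{r_*}\le k_{n+1}-12$. So Lemma 4 applies, and the set of these $i$ is $\mathcal F_{b+S_{r+1}}$-measurable. Discard the at most $2m$ levels $i$ whose windows $[i+5-m,i+4]$ are not contained in $(b+S_r,b+S_{r+1}]$. Sum Lemma 4 over the rest and take conditional expectations given $\mathcal F_{b+S_{r+1}}$. Each $j$ lies in at most $m$ windows, the $D_j$ are orthogonal, and (7) bounds the conditional sum of the $\kappa_j^2$ by $1$; so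
$$m\,\mathbb E[\mathbf D_r^2|\mathcal F_{b+S_{r+1}}]\ge\tfrac{v_0}2\Big(\tfrac\nu{24}\vartheta_r-2m\Big)-m^2C_2^2 .$$
As $\vartheta_r\ge\varepsilon_09^{\lambda_0}$ is large, the right side is at least half of $\frac{v_0\nu}{48}\vartheta_r$, and $\mathbb E[\mathbf D_r^2|\cdot]\ge\frac{v_0\nu}{96m}\vartheta_r=v_1\nu\vartheta_r=\zeta V\vartheta_r$.

**Step 3: the potentials.** Let $Z$ be the set of the $M_A$ centers of the intervals. Put $\rho_0=1/\psi(2)$, $\rho_{r+1}=\rho_re^{\gamma\varepsilon_r/2}$ if $S_r<W^2$, $\rho_{r+1}=\rho_re^{-\gamma\varepsilon_r/2}$ if $S_r\ge W^2$, and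
$$U_r(z)=\rho_r\sum_{z_0\in Z}\sum_{l\in\mathbb Z}\psi\Big(\frac{z-z_0-l3^{i_2}}{\sqrt{VS_r'}}\Big).$$
Apply Lemma 5 to conditional laws with $S=S_r'$ and $\varepsilon=\varepsilon_r\le2\varepsilon_0=\varepsilon_*$, using (i) if $S_r<W^2$ and (ii) with (11) if $S_r\ge W^2$. Since $S_r'(1+\varepsilon_r)=S_{r+1}'$, on $\mathcal G_{n+1}$ and for $\mathcal F_{b+S_{r+1}}$-measurable $z$,
$$\mathbb E[U_r(z+\mathbf D_r)|\mathcal F_{b+S_{r+1}}]\le U_{r+1}(z).$$

**Step 4: the size of $U_{r_*}$.** Let $r_1$ be the first $r$ with $S_r\ge W^2$. Then $S'_{r_1}\le2(1+2\varepsilon_0)W^2\le3W^2$, and $r_1<r_*$ for $\ell\ge\ell_0$. We have $\frac12\varepsilon_r\le\log(1+\varepsilon_r)\le\varepsilon_r$. So the steps $r<r_1$ satisfy $\sum\varepsilon_r\le2\log(S'_{r_1}/S'_0)\le2\log3$ and contribute a factor $\le C$ to $\rho_{r_*}$. The steps $r_1\le r<r_*$ satisfy $\sum\varepsilon_r\ge\log(S'_{r_*}/S'_{r_1})\ge\ell\log9-\log3$ and contribute a factor $\le C3^{-\gamma\ell}$. As $\sqrt{VS'_{r_*}}\le\sqrt{2V}\,3^{i_2}$ and $\psi(y)\le e^{-0.3|y|}$, for each $z_0$ the sum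 over $l$ at $r=r_*$ is at most $C$. Hence
$$U_{r_*}\le\bar u:=C_6M_A3^{-\gamma\ell}\le3C_63^{-\gamma\ell/2} .$$

If the drifts $\mathbf R_r$ were $0$, we could stop here: chaining Step 3 would give $\mathbb E[1_{\mathcal G_{n+1}}U_0(\hat w_b)]\le\bar u$, and Markov's inequality would do, since $U_0(\hat w_b)\ge1$ on the event in question (Step 6). With drift this first attempt breaks down. A drift $\mathbf R_r$ may multiply $U_r$ by as much as $\exp(0.3|\mathbf R_r|/\sqrt{VS_r'})$, and we control only the mean of the exponents, through (7), not their exponential moments. The way out is to pass to a logarithm of the potential. The drift then enters additively and costs $O(\sqrt\ell)$ in the mean, while the logarithm of the gain is of order $\ell$.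

**Step 5: the logarithm.** Let $M=1/\bar u$ and $\mathcal L_r=\log(1+MU_r)\ge0$. Since $|\psi'|\le0.3\psi$, $|\mathcal L_r'|\le|U_r'|/U_r\le0.3/\sqrt{VS_r'}$. By Jensen's inequality (concavity of $\log$) and Step 3, on $\mathcal G_{n+1}$,
$$\mathbb E[\mathcal L_r(\hat w_{b+S_r})|\mathcal F_{b+S_{r+1}}]\le\mathcal L_{r+1}(\hat w_{b+S_{r+1}})+\frac{0.3}{\sqrt{VS_r'}}\,\mathbb E[|\mathbf R_r|\,|\mathcal F_{b+S_{r+1}}] .$$
By $|R_j|\le C_2\kappa_j$ and Cauchy–Schwarz, $\mathbb E|\mathbf R_r|\le C_2\sqrt{\vartheta_r}\,e_r^{1/2}$ with $e_r=\mathbb E\sum_{b+S_r<j\le b+S_{r+1}}\kappa_j^2$. Moreover $\vartheta_r\le2\varepsilon_0S_r'$, and $\sum_re_r\le1$ by (7). Multiply by $1_{\mathcal G_{n+1}}$, take expectations, sum over $r<r_*$, and use $\mathcal L_{r_*}\le\log2$: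
$$\mathbb E[1_{\mathcal G_{n+1}}\mathcal L_0(\hat w_b)]\le\log2+C\sum_{r<r_*}e_r^{1/2}\le\log2+C\sqrt{r_*}\le\log2+C\sqrt\ell .$$

**Step 6: Markov's inequality.** Suppose $\hat w_{k_n}\in A$. By (9), $|\hat w_b-\hat w_{k_n}|\le C_1\cdot6k_n\le3^{\lambda_n}\le W$, so $\hat w_b$ is within $2W$ of some $z_0+l3^{i_2}$. As $S_0'=W^2$ and $V\ge1$, $U_0(\hat w_b)\ge\rho_0\psi(2/\sqrt V)\ge1$, so $\mathcal L_0(\hat w_b)\ge\log M\ge\frac\gamma2\ell\log3-C$. Hence the probability is at most
$$\frac{\log2+C\sqrt\ell}{\frac\gamma2\ell\log3-C}\le\frac{C_9}{\sqrt\ell}\qquad(\ell\ge\ell_0).\qquad\square$$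

## 11. From the top digits of $E$ to the bottom congruence

**Claim.** If $\Omega_1$ holds and $w_{K-2}\in\mathrm{Good}_Q$, then $\bar f_L(p,q)\ge\alpha$.

Here $w_{K-2}=z([0,L))-2E$ does not depend on a matching, because $u([0,L])=v([0,L])=[0,L]$.

*Proof.* Suppose $\bar f_L(p,q)<\alpha=\delta_0/8$, so that Sections 5–10 apply.

**Step 1: the congruence makes $\hat w_{k_0}$ special with probability more than $\frac12$.** If $s$ is as in (3) and unstopped at level $k_0$, then by (3) and (4) at level $k_0$
$$\hat w_{k_0}=z(J^{(k_0)}(s))-2E\in A_0:=3^{k_0}\mathbb Z+[-C_5,C_5] .$$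
By (6) and the measure estimate after (3) this has probability at least $1-\alpha-3/h_{k_0}-\frac18>\frac12$.

**Step 2: the walk makes this unlikely.** Since $\mathcal G_Q$ holds, either $\mathcal G_1$ holds or there is a largest $n<Q$ for which $\mathcal G_n$ fails; so
$$\{\hat w_{k_0}\in A_0\}\subset\big(\mathcal G_1\cap\{\hat w_{k_0}\in A_0\}\big)\cup\bigcup_{n=1}^{Q-1}\big(\mathcal G_{n+1}\cap\mathcal G_n^c\big).$$

- Proposition 6 with $n=0$, $i_1=\lambda_0$, $i_2=k_0$, $M_A=1$ (note $2C_5\le3^{\lambda_0}$) bounds the probability of the first event by $C/\sqrt{k_0}$.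
- For $1\le n<Q$, cover $\mathcal G_n^c$ by the events $\{\hat w_{k_n}\in A_j\}$ as in (10) and apply Proposition 6 to each. The lengths satisfy $\ell\ge\frac12\varepsilon_1t_j\ge\ell_0$ for $k_0$ large, and the $t_j$ grow geometrically, so
$$\Pr(\mathcal G_{n+1}\cap\mathcal G_n^c)\le\sum_{j:\,t_j\ge9^{\lambda_{n-1}}}C_9\big(\tfrac12\varepsilon_1t_j\big)^{-1/2}\le C3^{-\lambda_{n-1}} .$$

As $\lambda_0=\lfloor k_0/2\rfloor$ and $\lambda_{n+1}=9^{\lambda_n}$, the total is at most $C/\sqrt{k_0}<\frac12$ for $k_0$ large, uniformly in $Q$. This contradicts Step 1. $\square$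

**The probability that $w_{K-2}\in\mathrm{Good}_Q$.** It remains to see that the hypothesis of the Claim is often satisfied; this is where the randomness of $p,q$ enters. Given $\Omega_1$, the numbers $r_K(c,0)$ are independent and uniform on $\{0,\dots,h_K-L\}$. Fix all but $r=r_K(y',0)$. As $\mathrm b_{y'}=-r$, we have $E=\mathrm{const}+r$ and
$$w_{K-2}=\mathrm{const}-2r-\bar A(r),$$
where $\bar A(r)=\bar A_{y'}([0,L))$ is the mean over positions $[r,r+L)$ of a function on the $K$-block with values in $[0,K]$. So $|\bar A(r)-\bar A(r_0)|\le2K|r-r_0|/L$.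

Consider one of the sets $A_j$ in the covering of the complement of $\mathrm{Good}_Q$. There $i_2\le\frac12k_Q=K/2$. So over $3^{i_2}$ consecutive $r$, $\bar A$ varies by at most $2K3^{K/2}/L\le1$, while $-2r$ runs through all residues mod $3^{i_2}$, each once. If $w_{K-2}$ is in one of the $M_A$ intervals of length $3^{i_1}$, then $\mathrm{const}-2r$ is, mod $3^{i_2}$, in an interval of length $3^{i_1}+1$. Hence at most $M_A(3^{i_1}+3)$ of these $r$ give $w_{K-2}\in A_j$. Cut $\{0,\dots,h_K-L\}$ into runs of length $3^{i_2}$, the last one possibly partial. The proportion of $r$ with $w_{K-2}\in A_j$ is at most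
$$2M_A(3^{i_1}+3)3^{-i_2}\le4M_A3^{-\ell_j}\le12\cdot3^{-3\ell_j/4},$$
by (10) and $\gamma\le1$, with $\ell_j=i_2-i_1$. Here $\ell_j\ge\frac12\varepsilon_1t_j$ and $t_j\ge9^{\lambda_{Q-1}}\ge9^{\lambda_0}$, so summing over $j$ gives at most $\frac14$ for $k_0$ large.

So $w_{K-2}\in\mathrm{Good}_Q$ has conditional probability at least $\frac34$ given $\Omega_1$, and by the Claim
$$\mu^4\{\bar f_L\ge\alpha\}\ge0.62\cdot0.75>0.45\qquad\text{for }L=\lfloor h_{k_Q}/10\rfloor,\ Q=1,2,\dots$$
These $L$ are arbitrarily large. With Section 2, this proves Theorem 1: the Cartesian square of the Chacon system is not loosely Bernoulli. $\blacksquare$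

## 12. All lengths, all powers, all finite self-joinings

**Proof of Theorem 2(1).** *All lengths.* Longest common subsequences are superadditive under concatenation, and $\mu^4$ is invariant. So for $L'\ge L$,
$$\int(1-\bar f_{L'})\,d\mu^4\ge\Big\lfloor\frac{L'}L\Big\rfloor\frac L{L'}\int(1-\bar f_L)\,d\mu^4\ge\Big(1-\frac L{L'}\Big)\int(1-\bar f_L)\,d\mu^4,$$
hence $\int\bar f_{L'}\le\int\bar f_L+L/L'$. Let $L'\to\infty$ along the lengths of Theorem 1, for which $\int\bar f_{L'}\ge0.45\,\alpha$. This gives $\int\bar f_L\ge0.45\,\alpha$ for every $L\ge1$.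

*The generator.* $P_{k_0}$ is clopen, hence determined by the coordinates in $[-\varrho,\varrho]$ for some $\varrho\ge 1$. Take an optimal matching of the $(x_0,y_0)$-names of length $L$ of $p$ and $q$, and let $\eta$ be their $\bar f$-distance. There are $2\eta L$ unmatched indices in all. Hence there are at most $2\eta L$ places where two consecutive matched pairs are not of the form $(i,j),(i+1,j+1)$, since each uses at least one unmatched index of its own. Delete the $\varrho$ matched pairs on each side of every such place, and the first and last $\varrho$ matched pairs. For each remaining pair $(i,j)$ the pairs $(i+e,j+e)$, $|e|\le\varrho$, are all matched, so the $P_{k_0}\times P_{k_0}$-symbols at $i$ and $j$ agree. We deleted at most $4\varrho\eta L+2\varrho$ pairs, so $\bar f_L(p,q)\le(1+4\varrho)\eta+2\varrho/L$, and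
$$\int\eta\,d\mu^4\ge\frac{0.45\,\alpha-2\varrho/L}{1+4\varrho},$$
which is bounded below by a positive constant for all large $L$.

**Proof of Theorem 2(2).** Loose Bernoullicity as defined passes to factors, because a partition of a factor lifts to a partition with the same names. For $2\le r\le\infty$, $T$ is a factor of $\sigma^{\times r}$ (project to two coordinates), so by Theorem 1 $\sigma^{\times r}$ is not loosely Bernoulli; the same holds for any zero-entropy system with factor $T$. That $\sigma$ itself is loosely Bernoulli was proved in Section 4.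

**Proof of Theorem 2(3).** By minimal self-joinings, in an ergodic self-joining of finitely many copies the coordinates split into classes such that coordinates in one class are related by powers of $\sigma$ and the classes are independent. Keeping one coordinate from each class shows that the system is isomorphic to $\sigma^{\times r}$, $r$ being the number of classes. By (2) it is loosely Bernoulli if and only if $r=1$, that is, if and only if any two coordinates are related by a power of $\sigma$. $\blacksquare$
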